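# A growing energy and spike solutions of the Gierer–Meinhardt system in $\mathbb R^3$

## 1. The energy $E=-\frac12u'^2+\frac12u^2-\frac{u^3}{3v}$

Let $u,v$ be positive $C^2$ functions on an interval of the half-line $r>0$ with
$$-u''+u=\frac{u^2}{v}. \tag{1.1}$$
Put $q=u/v$ and
$$E(r)=-\tfrac12u'^2+\tfrac12u^2-\frac{u^3}{3v}. \tag{1.2}$$
Differentiating and using (1.1),
$$E'=u'\Big(-u''+u-\frac{u^2}{v}\Big)+\frac{u^3v'}{3v^2}=\frac{u^3v'}{3v^2}. \tag{1.3}$$
So $E$ increases strictly wherever $v$ does. The whole lecture leans on this line.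

Test it first with $v\equiv v_0$ frozen. Then $E$ is conserved. The function $w(y)=\frac32\operatorname{sech}^2(y/2)$ satisfies $w'=-w\tanh(y/2)$, so $w'^2=w^2(1-\frac23w)$, and differentiating gives $w''=w-w^2$. Hence $u(r)=v_0\,w(r-\rho)$ solves (1.1) for every shift $\rho$. It has $E\equiv0$, and at its top $q=\frac32$.

Now let $v$ increase, and suppose that $u(0)=0$, $u'(0)=m>0$, that $u^3/v\to0$ at $0$, and that $u$, $u'$ and $u^3/v$ tend to $0$ at infinity. Then $E$ rises from $-m^2/2$ to $0$, which says two things. The first is the balance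
$$\frac{m^2}{2}=\int_0^\infty\frac{u^3v'}{3v^2}\,dr. \tag{1.4}$$
The second is that $E<0$ in between, that is,
$$u'^2>u^2\big(1-\tfrac23q\big). \tag{1.5}$$
At a critical point of $u$, (1.5) forces $q>\frac32$, so $u''=u(1-q)<0$. Every critical point is a strict local maximum, so $u$ is a single hump. With $v$ frozen, (1.4) reads $m^2/2=0$: no frozen hump can satisfy $u(0)=0$.

Here is what $E$ is for. We shall look for solutions $(u,v)$ on the half-line, and the danger is that the hump runs off to $r=\infty$: for large $\rho$ the frozen hump $v_0w(r-\rho)$ almost vanishes at $r=0$, so it looks like a solution. The balance (1.4) forbids this. If the hump sits at $r_0$, then $u$ decays exponentially to its left, so $m^2$ is exponentially small in $r_0$. The right side of (1.4), by contrast, will turn out to be at least a constant times $1/r_0$. So $r_0$ is bounded; in Section 5 the bound is $r_0<60$.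

## 2. Spike solutions, the core problem, and dimensions one and two

The document "Spot Solutions In Reaction-Diffusion Systems" (http://mathstat.dal.ca/%7Etkolokol/papers/day2.pdf) asks about the steady Gierer–Meinhardt system
$$0=\varepsilon^{2} \Delta A-A+\frac{A^{2}}{H}, \qquad 0=\Delta H-H+A^{2}, \qquad x\in\mathbb{R}^3, \tag{2.1}$$
with a small parameter $\varepsilon>0$: is there a solution in which $A$ is concentrated near one point? In one and two dimensions scales separate, and spike solutions exist: $H\approx H_0$ is essentially constant on the scale $\varepsilon$ and $A\approx H_0\,w(x/\varepsilon)$, where $w$ is the positive radial decaying solution of $\Delta w-w+w^2=0$ (the $\operatorname{sech}^2$ above, in dimension one). In dimension three the inner problem stays coupled. Put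
$$A(x)=\varepsilon^{-2}U(x/\varepsilon),\qquad H(x)=\varepsilon^{-2}V(x/\varepsilon). \tag{2.2}$$
Every term of the first equation then carries the factor $\varepsilon^{-2}$, while $\Delta H=\varepsilon^{-4}\Delta V$ and $A^2=\varepsilon^{-4}U^2$. So (2.1) is equivalent to
$$\Delta U-U+\frac{U^2}{V}=0,\qquad \Delta V-\varepsilon^2V+U^2=0. \tag{2.3}$$
At $\varepsilon=0$ this is the **core problem**
$$0=\Delta U-U+\frac{U^{2}}{V}, \qquad 0=\Delta V+U^{2}, \qquad y\in\mathbb{R}^3. \tag{2.4}$$

**Definition (spike solution).** A spike solution in $\mathbb R^3$ is a family $(A_\varepsilon,H_\varepsilon)_{0<\varepsilon<\varepsilon_0}$, for some $\varepsilon_0>0$, such that: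

1. (i) Each $(A_\varepsilon,H_\varepsilon)$ is a smooth positive solution of (2.1) on $\mathbb R^3$, with $A_\varepsilon(x),H_\varepsilon(x)\to0$ as $|x|\to\infty$.
2. (ii) After a translation, $\varepsilon^2A_\varepsilon(\varepsilon y)\to U(y)$ and $\varepsilon^2H_\varepsilon(\varepsilon y)\to V(y)$ locally uniformly in $y$ as $\varepsilon\to0$, where $(U,V)$ is a positive solution of (2.4) with $U\not\equiv0$ and $U(y)\to0$ as $|y|\to\infty$.
3. (iii) For every $\delta>0$, $\sup_{|x|\ge\delta}\varepsilon^2A_\varepsilon(x)\to0$ as $\varepsilon\to0$.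

To see what (iii) adds, take any positive continuous $U$ that decays at infinity. The function $\varepsilon^2A_\varepsilon(x)=U(x/\varepsilon)$ satisfies (iii). For fixed $p\ne0$ the function $\varepsilon^2A_\varepsilon(x)=U(x/\varepsilon)+U((x-p)/\varepsilon)$ still converges to $U$ locally uniformly in $y=x/\varepsilon$, but at $x=p$ it is at least $U(0)$, so (iii) fails: there are two spikes. Note also that (ii) demands *one* profile for the *whole* family. This will matter in Section 7.

Let us try the core problem in low dimensions. In dimension one, $V''=-U^2\le0$ makes $V$ a positive concave function on $\mathbb R$, hence constant, hence $U\equiv0$. In dimension two, a positive radial $C^2$ solution has $rV'(r)=-\int_0^rsU^2ds\le-\kappa$ for $r\ge1$, with $\kappa=\int_0^1sU^2ds>0$. So $V(r)\le V(1)-\kappa\ln r\to-\infty$, again impossible. In dimension three put $u=rU$, $v=rV$. Since $\Delta U=u''/r$ for radial $U$, (2.4) becomes (1.1) together with $v''=-u^2/r$. Now $v$ need only be positive and concave on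 the *half*-line with $v(0)=0$; such a $v$ is increasing, and the energy of Section 1 applies.

**Theorem 1.** There are $\varepsilon_0>0$ and a family $(A_\varepsilon,H_\varepsilon)_{0<\varepsilon<\varepsilon_0}$ of radial functions satisfying (i), (ii), (iii) of the Definition. Its core profile $(U_0,V_0)$ is radial, smooth and positive, $U_0$ decays exponentially, and $V_0=\frac1{4\pi|\cdot|}*U_0^2\to0$ at infinity.

**Theorem 2.**

(a) If $(U,V)$ is any positive radial $C^2$ solution of the core problem on $\mathbb R^3$ (no condition at infinity), then $r\mapsto rU(r)$ has exactly one critical point on $(0,\infty)$. It is a maximum, $U/V>3/2$ there, and $U=O(e^{-\theta r})$ for every $\theta<1$.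

(b) The set $\mathcal K$ of positive radial core solutions with $V\to0$ at infinity is nonempty, and $\{U:(U,V)\in\mathcal K\}$ is compact in $X=\{U\in C([0,\infty)):\|U\|_X=\sup e^{r/2}|U|<\infty\}$. For each of them the maximum of $rU$ lies at some $r_0<60$.

(c) The family in Theorem 1 can be chosen so that $\varepsilon^2A_\varepsilon(\varepsilon\,\cdot)$ is a real-analytic $X$-valued function of $\varepsilon^{1/N}$ near $0$, for some integer $N\ge1$. Uniformly in $x\in\mathbb R^3$, as $\varepsilon\to0$,
$$A_\varepsilon(x)=\varepsilon^{-2}\big[U_0(x/\varepsilon)+o(1)\,e^{-|x|/(2\varepsilon)}\big],\qquad H_\varepsilon(x)=\varepsilon^{-2}e^{-|x|}V_0(x/\varepsilon)\,(1+o(1)).$$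
In particular $\varepsilon H_\varepsilon(x)\to S\,e^{-|x|}/|x|$ with $S=\frac1{4\pi}\int U_0^2$, with relative error $o(1)$ uniformly on $|x|\ge\delta$, for each $\delta>0$.

The route has three parts. A truncated problem is solved by Schauder's theorem uniformly in $\varepsilon\ge0$ (Section 4). The energy shows that at $\varepsilon=0$, hence for small $\varepsilon$, the truncation is not felt (Sections 5 and 6). Lyapunov–Schmidt reduction and the curve selection lemma then produce a family with a single limit (Section 7).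

## 3. The half-line equations, Green's functions, two comparison lemmas

For radial functions put $u=rU$, $v=rV$. Then (2.3) becomes, on $(0,\infty)$,
$$-u''+u=\frac{u^2}{v},\qquad -v''+\varepsilon^2v=\frac{u^2}{r},\qquad u(0)=v(0)=0. \tag{3.1}$$
Write $r\wedge s$ and $r\vee s$ for the minimum and maximum. The Green's function of $\varepsilon^2-\partial_r^2$ vanishing at $0$ and bounded at infinity is
$$K_\varepsilon(r,s)=\varepsilon^{-1}\sinh(\varepsilon(r\wedge s))\,e^{-\varepsilon(r\vee s)},\qquad K_0(r,s)=r\wedge s,$$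
and we write $G=K_1$, so $G(r,s)=\sinh(r\wedge s)e^{-(r\vee s)}$. For $x\ge0$ we have $x\le\sinh x$ and $\sinh(x)e^{-x}=\frac12(1-e^{-2x})\le\min(x,\frac12)$. Moreover $\partial_rG$ is $\cosh r\,e^{-s}\in[0,1]$ for $r<s$ and $-\sinh s\,e^{-r}\in[-\frac12,0]$ for $r>s$. Therefore
$$0\le G\le\min(s,1),\quad|\partial_rG|\le1,\quad(r\wedge s)e^{-\varepsilon(r\vee s)}\le K_\varepsilon\le r\wedge s. \tag{3.2}$$

These kernels are the radial form of convolution in $\mathbb R^3$: for a radial Borel function $F$ that is bounded and decays exponentially,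
$$\Big(\frac{e^{-\varepsilon|\cdot|}}{4\pi|\cdot|}*F\Big)(x)=\frac1r\int_0^\infty K_\varepsilon(r,s)\,sF(s)\,ds,\qquad r=|x|>0. \tag{3.3}$$
Indeed, average the kernel over the sphere $|y|=s$. With $\tau$ the cosine of the angle between $x$ and $y$ and $\rho^2=r^2+s^2-2rs\tau$, so $\rho\,d\rho=-rs\,d\tau$, the average is
$$\frac12\int_{-1}^1\frac{e^{-\varepsilon\rho}}{4\pi\rho}d\tau=\frac1{8\pi rs}\int_{|r-s|}^{r+s}e^{-\varepsilon\rho}d\rho=\frac{K_\varepsilon(r,s)}{4\pi rs},$$
and multiplying by $4\pi s^2F(s)\,ds$ gives (3.3). For $\varepsilon=0$ the last integral is $2(r\wedge s)$, and the formula persists.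

**Lemma 3.** Let $I$ be an interval with endpoint $r_0$ and length $\le\frac{\pi}{2\omega}$, where $\omega>0$. Let $u\in C^1(I)$ be positive, $C^2$ off at most one point, with $u'(r_0)=0$, and let $\varphi=\cos\omega(r-r_0)$.

1. If $u''\le-\omega^2u$ on $I$, then $u\le u(r_0)\varphi$ on $I$; in particular $I$ cannot be closed of length exactly $\frac\pi{2\omega}$.
2. If $u''\ge-\omega^2u$ on $I$, then $u\ge u(r_0)\varphi$ on $I$.

**Proof.** Put $W=u'\varphi-u\varphi'$. Then $W(r_0)=0$, $W'=\varphi(u''+\omega^2u)$, and $(u/\varphi)'=W/\varphi^2$ where $\varphi>0$. In case 1, $W'\le0$, so $W\le0$ to the right of $r_0$ and $W\ge0$ to the left. Hence $u/\varphi$ is maximal at $r_0$. In case 2 all signs are reversed and $u/\varphi$ is minimal at $r_0$. An endpoint where $\varphi=0$ is reached by continuity; in case 1 this gives $u\le0$ there, against $u>0$. $\square$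

**Lemma 4.** Let $u>0$ be $C^1$ on $[a,\infty)$, $C^2$ off at most one point, with $u\to0$ at infinity and $u''\ge\omega^2u$, $\omega>0$. Then $u'\le-\omega u<0$, $u(r)\le u(a)e^{-\omega(r-a)}$, and $u'\to0$.

**Proof.** $u'$ is nondecreasing. If it were positive somewhere, $u$ would tend to infinity; so $u'\le0$. Its limit must be $0$, since otherwise $u\to-\infty$. Now $(u'^2-\omega^2u^2)'=2u'(u''-\omega^2u)\le0$, and $u'^2-\omega^2u^2$ has limit $0$ at infinity, so it is nonnegative. Thus $u'\le-\omega u$, and $ue^{\omega r}$ is nonincreasing. $\square$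

We also recall three textbook statements. **Schauder's theorem:** a continuous map of a nonempty closed convex subset of a Banach space into itself, with relatively compact image, has a fixed point. **Arzelà–Ascoli on a half-line:** a set of continuous functions on $[0,\infty)$ that is uniformly bounded, equicontinuous and uniformly small at infinity is relatively compact in $C_0([0,\infty))$, the continuous functions vanishing at infinity with the sup norm. **Fredholm theory:** identity minus compact has finite-dimensional kernel and closed range whose codimension equals the dimension of the kernel.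

## 4. A normalized fixed-point map and its truncation

**Homogeneity, and the untruncated map.** We want $u=\int G(\cdot,s)\frac{u^2}{v}ds$ with $v=\int K_\varepsilon(\cdot,s)\frac{u^2}sds$. If $u=\lambda w$, then $v=\lambda^2v_w$ with $v_w=\int K_\varepsilon(\cdot,s)w^2/s\,ds$, and $u^2/v=w^2/v_w$ is homogeneous of degree $0$. So the equation reads $\lambda w=\int G(\cdot,s)\frac{w^2}{v_w}ds$: the shape $w$ determines its own amplitude. Fix $R\ge1$ and normalize $w(R)=1$, which keeps us away from $u=0$. The natural map is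
$$w\mapsto z=\frac1\lambda\int_0^\infty G(\cdot,s)\frac{w^2}{v_w}\,ds,\qquad\lambda=\int_0^\infty G(R,s)\frac{w^2}{v_w}\,ds.$$
For $r\le R$ and all $s>0$,
$$\frac{\sinh r}{\sinh R}\le\frac{G(r,s)}{G(R,s)}\le e^{R-r}. \tag{4.1}$$
Indeed, the ratio is $e^{R-r}$ for $s\le r$; it is $\frac{\sinh r}{\sinh s}e^{R-s}$ for $r\le s\le R$, which decreases in $s$; and it is $\frac{\sinh r}{\sinh R}$ for $s\ge R$. So on $[0,R]$ the image automatically lies between $\frac{\sinh r}{\sinh R}$ and $e^{R-r}$. To apply Schauder's theorem we also need a decay bound beyond $R$; try $w\le b:=e^{-\frac23(r-R)}$.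

**This bound is not preserved.** Take $\varepsilon=0$, $w=\frac{\sinh r}{\sinh R}$ on $[0,R]$ and $w=b$ on $[R,\infty)$. Let $I_1,I_2$ be the parts of $z(R)=1$ coming from $s<R$ and $s>R$. Since $(r\wedge s)/r$ is nonincreasing in $r$, so is $v_w/r$. Hence $v_w(s)\ge v_w(R)s/R$ for $s\le R$ and $v_w(s)\le v_w(R)s/R$ for $s\ge R$. Since $\sinh s/s$ is increasing,
$$\lambda v_w(R)I_1\le e^{-R}\int_0^R\frac{\sinh^3s}{\sinh^2R}\,\frac Rs\,ds\le\frac{e^{-R}}{\sinh R}\int_0^R\sinh^2s\,ds\le\frac{e^{R}}{8\sinh R}=\frac1{4(1-e^{-2R})}.$$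
With $s=R+t$ and $\frac R{R+t}\ge\frac1{1+t}\ge e^{-t}$,
$$\lambda v_w(R)I_2\ge\sinh R\,e^{-R}\int_0^\infty e^{-\frac73t}e^{-t}dt=\frac{3}{20}(1-e^{-2R}).$$
So $I_2/I_1\ge\frac35(1-e^{-2R})^2\ge\frac25$, as $R\ge1$, and $I_1\le\frac57$. Differentiating, $z'(R)=-I_1+\coth R\cdot I_2\ge-I_1+I_2=1-2I_1\ge-\frac37>-\frac23=b'(R)$. Thus $z>b$ just to the right of $R$. Nothing in the bounds on $w$ limits $q=u/v$ beyond $R$, so a bulge can grow there: this is the escaping hump of Section 1.

**Truncation.** We forbid the bulge by hand and must later show that the prohibition was never used. Let $k(r)=+\infty$ for $r<R$ and $k(r)=\frac12$ for $r\ge R$, let $0\le\varepsilon\le\frac18$, and consider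
$$-u''+u=u\min\big(\tfrac uv,k\big),\qquad v=\int_0^\infty K_\varepsilon(\cdot,s)\frac{u(s)^2}{s}\,ds. \tag{4.2}$$
Let $\mathcal C$ be the set of $w\in C_0([0,\infty))$ with
$$\frac{\sinh r}{\sinh R}\le w(r)\le e^{R-r}\ (0\le r\le R),\qquad0\le w(r)\le e^{-\frac23(r-R)}\ (r\ge R). \tag{4.3}$$
It is closed and convex, contains the $w$ of the preceding paragraph, and $w(R)=1$ on it. Below, $C,c>0$ depend only on $R$.

**Step 1: the amplitude.** The aim is to define $\lambda$ in the presence of $k$, with bounds uniform in $w$ and $\varepsilon$. By (3.2), $K_\varepsilon w^2/s\le w^2\le Ce^{-4s/3}$, so $v_w$ is continuous and $v_w\le\int w^2\le C$. For the lower bound use $r\wedge s\ge\min(r,1)\min(s,1)$, $e^{-\varepsilon(r\vee s)}\ge e^{-\varepsilon r}e^{-\varepsilon s}$ and the lower bound on $w$ over $[0,R]$: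
$$v_w(r)\ge c\min(r,1)\,e^{-\varepsilon r}. \tag{4.4}$$
For $\lambda>0$ put $g_\lambda=w\min\big(\frac w{\lambda v_w},k\big)$. Since $\frac43-\frac18>1$,
$$0\le g_\lambda\le\lambda^{-1}\frac{w^2}{v_w}\le C\lambda^{-1}\min(r,1)^{-1}e^{-r}. \tag{4.5}$$
Let $N(\lambda)=\int_0^\infty G(R,s)g_\lambda(s)\,ds$. Since $G(R,s)\le\min(s,1)$, (4.5) and dominated convergence show that $N$ is finite and continuous and that $N(\infty)=0$. On $(0,R)$ we have $g_\lambda=\lambda^{-1}w^2/v_w>0$, which is strictly decreasing in $\lambda$, and elsewhere $g_\lambda$ is nonincreasing in $\lambda$. So $N$ is strictly decreasing, and $N(0+)=\infty$. There is exactly one $\lambda=\lambda_\varepsilon(w)$ with $N(\lambda)=1$. From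
$$\lambda^{-1}\int_0^RG(R,s)\frac{w^2}{v_w}ds\le1\le\lambda^{-1}\int_0^\infty G(R,s)\frac{w^2}{v_w}ds$$
and the bounds on $w$, $v_w$ we get $c\le\lambda_\varepsilon(w)\le C$. Define
$$S_\varepsilon(w)(r)=\int_0^\infty G(r,s)\,g_{\lambda_\varepsilon(w)}(s)\,ds.$$

**Step 2: $S_\varepsilon$ maps $\mathcal C$ into $\mathcal C$.** Here the truncation does its work. Let $z=S_\varepsilon(w)$. By dominated convergence $z$ is continuous and tends to $0$ at infinity, since $G(r,s)\to0$ as $r\to\infty$; and $z(R)=N(\lambda)=1$. On $[0,R]$ the bounds follow from (4.1). On $(R,\infty)$ the function $g_\lambda$ is continuous, so $z\in C^2$, and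
$$-z''+z=g_\lambda\le\tfrac12w\le\tfrac12b,\qquad-b''+b=\tfrac59b.$$
Thus $-(z-b)''+(z-b)<0$, which is impossible at a positive interior maximum of $z-b$. Since $z-b$ vanishes at $R$ and at infinity, $z\le b$. Clearly $z\ge0$.

**Step 3: compactness.** We need the images, for all $\varepsilon$ together, to be relatively compact. Since $G(r,s)$ and $G(r',s)$ lie in $[0,\min(s,1)]$ and $|\partial_rG|\le1$,
$$|G(r,s)-G(r',s)|\le\min\big(|r-r'|,\min(s,1)\big)\le|r-r'|^{1/2}\min(s,1)^{1/2}.$$
With (4.5), $\lambda\ge c$ and $\int\min(s,1)^{-1/2}e^{-s}ds<\infty$, all $S_\varepsilon(w)$ are $\frac12$-Hölder with one constant. Elements of $\mathcal C$ share a bound and a decaying tail. By Arzelà–Ascoli, $\bigcup_{0\le\varepsilon\le1/8}S_\varepsilon(\mathcal C)$ is relatively compact.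

**Step 4: continuity in $(\varepsilon,w)$ jointly.** This gives Schauder's hypothesis, and later it lets $\varepsilon\to0$. Let $\varepsilon_n\to\varepsilon$ in $[0,\frac18]$ and $w_n\to w$ in $\mathcal C$. Since $K_\varepsilon(r,s)$ is continuous in $\varepsilon$, also at $0$, and $K_{\varepsilon_n}w_n^2/s\le Ce^{-4s/3}$, we have $v_{w_n}\to v_w$ pointwise. If $\lambda_{\varepsilon_n}(w_n)\to\lambda^*$ along a subsequence, then $\lambda^*\in[c,C]$, the functions $g$ converge pointwise, and (4.5) lets us pass to the limit: $N(\lambda^*)=1$ for $(\varepsilon,w)$. So $\lambda^*=\lambda_\varepsilon(w)$. Hence $\lambda_{\varepsilon_n}(w_n)\to\lambda_\varepsilon(w)$, $S_{\varepsilon_n}(w_n)\to S_\varepsilon(w)$ pointwise, and by Step 3 uniformly.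

**Step 5: fixed points solve (4.2).** By Schauder's theorem $S_\varepsilon$ has a fixed point $w$ for every $\varepsilon\in[0,\frac18]$. Put $\lambda=\lambda_\varepsilon(w)$, $u=\lambda w$, $v=\lambda^2v_w$. Then $v=\int K_\varepsilon u^2/s$, $w/(\lambda v_w)=u/v$, and
$$u=\int_0^\infty G(\cdot,s)g(s)\,ds,\qquad g=u\min(u/v,k). \tag{4.6}$$
Since $g>0$ on $(0,R)$ and $G>0$, $u>0$ on $(0,\infty)$.

**Step 6: regularity.** We need $u$ to be $C^1$ up to $r=0$, with uniform bounds. Since $u(0)=0$, the Hölder bound gives $u\le Cr^{1/2}$. By (4.4), $v\ge cr$ on $(0,1]$, so $g\le u^2/v\le C$ there. With (4.5) for $r\ge1$,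
$$g\le Ce^{-r}\ \text{ on }(0,\infty),\text{ with }C\text{ uniform in }\varepsilon\text{ and in the fixed point}. \tag{4.7}$$
Writing $u=e^{-r}\int_0^r\sinh s\,g\,ds+\sinh r\int_r^\infty e^{-s}g\,ds$ we see that $u\in C^1([0,\infty))$, $u'=\int\partial_rG\,g\,ds$, and $m:=u'(0)=\int e^{-s}g\,ds>0$. Off $\{0,R\}$ the function $g$ is continuous, so $u$ is $C^2$ there and satisfies $-u''+u=g$. In particular $u=O(r)$ at $0$.

## 5. The hump lies within distance 60 of the origin

The estimate below is needed twice: for fixed points of $S_0$ and, in Section 9, for arbitrary core solutions. We isolate what it uses.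

**Definition (admissible pair).** Let $R\in[1,\infty]$. A pair $(u,v)$ of positive functions on $(0,\infty)$ is *$R$-admissible* if $u\in C^1([0,\infty))$, $u$ is $C^2$ on $(0,\infty)$ off $R$, $u(0)=0$, $m:=u'(0)>0$, $u\to0$ at infinity, $v(r)=\int_0^\infty(r\wedge s)\frac{u^2}s\,ds<\infty$, and

1. $-u''+u=u^2/v$ on $(0,R)$;
2. $u''\ge\frac12u$ on $(R,\infty)$, if $R<\infty$;
3. $E<0$ on $(0,R)$, with $E$ as in (1.2).

For such a pair $v'(r)=\int_r^\infty u^2/s\,ds>0$, $v''=-u^2/r<0$ and $v(0)=0$. So $v$ is increasing and concave, $v/r$ is decreasing, and $v'\le v/r$. By (1.3), $E$ is strictly increasing on $(0,R)$. Also $E(0+)=-m^2/2$, because $u=O(r)$ and $v\ge cr$ near $0$ for some $c>0$.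

**Lemma 5.** Let $1\le R<\infty$ and let $(u,v)$ come from a fixed point of $S_0$ as in Section 4. Then $(u,v)$ is $R$-admissible.

**Proof.** Only condition 3 needs an argument; condition 2 holds because $u\min(q,\frac12)\le\frac12u$ on $(R,\infty)$. The plan is to continue the energy past $R$ with a potential adapted to the truncation. On $[R,\infty)$ put
$$E^+=-\tfrac12u'^2+\tfrac12u^2-\Phi(u,v),\qquad\Phi(t,v)=\int_0^t\tau\min\big(\tfrac\tau v,\tfrac12\big)d\tau.$$
Explicitly $\Phi=\frac{t^3}{3v}$ for $t\le\frac v2$ and $\Phi=\frac{t^2}4-\frac{v^2}{48}$ for $t\ge\frac v2$. At $t=\frac v2$ both give the value $\frac{v^2}{24}$, the $t$-derivative $\frac v4$ and the $v$-derivative $-\frac v{24}$, so $\Phi$ is $C^1$, and $\Phi_v\le0$. Since $\Phi_t(u,v)=u\min(q,\frac12)$, the equation gives $(E^+)'=-\Phi_vv'\ge0$ on $(R,\infty)$. By Lemma 4 on $[R,\infty)$, $u'\to0$; together with $u\to0$ and $0\le\Phi\le u^2/4$ this gives $E^+\to0$. So $E^+(R)\le0$. As $\Phi\le\frac{u^3}{3v}$ and $u,u',v$ are continuous at $R$, $E(R^-)\le E^+(R)\le0$.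 Finally $E$ is strictly increasing on $(0,R)$ by (1.3), hence negative there. $\square$

**Proposition 6.** Let $(u,v)$ be $R$-admissible and $q=u/v$. Then $u$ has exactly one critical point $r_0$ in $(0,\infty)$; moreover $r_0<R$, $r_0<60$, $q$ is strictly decreasing on $(r_0,\infty)$, and $q<\frac12$ at all points of $[r_0+6,R]$ (if nonempty; for $R=\infty$ read $[r_0+6,\infty)$).

**Step 1: unimodality.** We show that $u$ is a single hump. If $R<\infty$, Lemma 4 gives $u'<0$ on $[R,\infty)$. At a critical point in $(0,R)$, $E<0$ gives $q>\frac32$, so $u''=u(1-q)<0$. Thus all critical points are strict local maxima in $(0,R)$. One exists, because $u(0)=0$, $u>0$ and $u\to0$; two would enclose a local minimum. Call it $r_0$. Then $u'>0$ on $(0,r_0)$, $u'<0$ on $(r_0,\infty)$, and, as $v$ increases, $q$ is strictly decreasing on $(r_0,\infty)$. Also $q(r_0)>\frac32$, and (1.5) holds on $(0,R)$.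

**Step 2: to the right of the hump.** We show that $q<\frac12$ from distance $6$ on. If $[r_0,r_0+\pi]\subset[r_0,R]$ and $q\ge\frac54$ there, then $u''\le-\frac14u$ on a closed interval of length $\pi=\frac\pi{2\omega}$ with $\omega=\frac12$, which Lemma 3 excludes. So if $r_0+\pi\le R$, then $q<\frac54$ from $r_0+\pi$ on, by monotonicity. Where $q<\frac54$ on $(r_0,R)$, (1.5) gives $u'^2>\frac16u^2$, hence $(\ln q)'=\frac{u'}u-\frac{v'}v<\frac{u'}u\le-\frac1{\sqrt6}$. So $q<\frac12$ at distance at most $\pi+\sqrt6\ln\frac52<5.4<6$ from $r_0$, as long as we stay in $[r_0,R]$. Put $r_*=\min(r_0+6,R)$. Then $u''\ge\frac12u$ on $(r_*,\infty)$ off $R$: on $(r_*,R)$ because $q<\frac12$, beyond $R$ by condition 2.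

**The bound on $r_0$.** It remains to prove $r_0<60$. Suppose $r_0\ge60$, and put $c=v(r_0)$, $a=u(r_0)$, $q_0=a/c>\frac32$. For $r\le r_0$ we have $v\le c$ and, since $v/r$ decreases, $v(r)\ge cr/r_0$. So $v\ge\frac c2$ on $[\frac{r_0}2,r_0]$. Steps 3 to 8 estimate the two sides of the balance (1.4), taken only up to $r_0$.

**Step 3: $q_0<4$.** The hump must not be too tall relative to $v$. Suppose $q_0\ge4$, and let $r_2<r_0$ be the point with $u(r_2)=\frac a2$. On $[r_2,r_0]$, $q\ge\frac{a}{2c}=\frac{q_0}2\ge2$, so $u''\le-u$. If $r_0-r_2>\frac\pi3$, Lemma 3 with $\omega=1$ gives $u(r_0-\frac\pi3)\le a\cos\frac\pi3=\frac a2=u(r_2)$, against the strict monotonicity of $u$. So $r_2\ge r_0-\frac\pi3>\frac{r_0}2$. On $[\frac{r_0}2,r_2]$ we have $u\le\frac a2$, $v\ge\frac c2$ and $E(r)\le E(r_0)=\frac12a^2-\frac{a^3}{3c}$, hence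
$$u'^2\ge u^2-\frac{2u^3}{3v}-2E(r_0)\ge-\frac{a^2q_0}6+a^2\Big(\frac{2q_0}3-1\Big)=a^2\Big(\frac{q_0}2-1\Big)\ge a^2.$$
So $a(r_2-\frac{r_0}2)\le u(r_2)\le\frac a2$, whence $\frac{r_0}2\le\frac12+\frac\pi3$, a contradiction.

**Step 4: decay to the left.** We show that $q$ is exponentially small near the origin. By Lemma 3 with $\omega=\frac12$ on $[r_0-\pi,r_0]$, $q<\frac54$ somewhere there. Since $q(r_0)>\frac32$, there is $r_1\in(r_0-\pi,r_0)$ with $q(r_1)=\frac54$ and $q>\frac54$ on $(r_1,r_0]$. At any $r\in[5,r_1]$ with $q\le\frac54$, (1.5), $u'>0$ and $\frac{v'}v\le\frac1r$ give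
$$(\ln q)'>\frac1{\sqrt6}-\frac15>\frac15. \tag{5.1}$$
So $q<\frac54$ immediately to the left of $r_1$. If $q=\frac54$ at some point of $[5,r_1)$, let $\hat r$ be the largest such point. Then $q\le\frac54$ on $[\hat r,r_1]$, so $\ln q$ is strictly increasing there by (5.1), contradicting $q(\hat r)=q(r_1)$. Hence $q<\frac54$ on $[5,r_1)$, and integrating (5.1),
$$q(r)\le\tfrac54e^{-(r_1-r)/5}\ (5\le r\le r_1),\qquad\delta:=q(5)\le\tfrac54e^{-(r_0-9)/5}<10^{-4}, \tag{5.2}$$
using $r_1-5>r_0-\pi-5>r_0-9$ and $r_0\ge60$.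

**Step 5: $m\le2c\delta$.** This turns the smallness of $q(5)$ into smallness of $m$. On $(0,5]$, $u\le u(5)$ and $v\ge v(5)\frac r5$, so $q\le\frac{5\delta}r$. By variation of constants $u=m\sinh r-\int_0^r\sinh(r-s)\frac{u^2}v\,ds\le m\sinh r$. For $r\le1$,
$$u'(r)=m+\int_0^ru(1-q)\,ds\ge m-5\delta m\int_0^1\frac{\sinh s}s\,ds\ge\frac m2.$$
Hence $m\le2u(1)\le2u(5)=2\delta v(5)\le2c\delta$.

**Step 6: $c\ge\frac1{200}$.** The right side of (1.4) will be bounded below by a multiple of $c^3$, the left side above by a multiple of $c^2$, so $c$ must not be small. We have $c=v(r_0)=\int_0^\infty\frac{r_0\wedge s}su^2ds\le\int_0^\infty u^2$, and we bound $u$ piece by piece: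

- on $[0,5]$, $u\le u(5)=\delta v(5)\le\frac54c$;
- on $[5,r_1]$, $u=qv\le\frac54ce^{-(r_1-r)/5}$;
- on $[r_1,r_*]$, an interval of length at most $\pi+6$, $u\le a\le4c$;
- on $[r_*,\infty)$, $u\le4ce^{-(r-r_*)/\sqrt2}$ by Lemma 4 with $\omega=\frac1{\sqrt2}$.

So
$$c\le c^2\Big(\frac{125}{16}+\frac{125}{32}+16\pi+96+\frac{16}{\sqrt2}\Big)\le200c^2.$$

**Step 7: two lower bounds at the hump.** We need that $v$ still grows at $r_0$, and that the hump has some width.

*First, $v'(r_0)\ge\frac{c^2}{8r_0}$.* For $r\ge r_0$ we have $u''\ge-3u$: on $(r_0,R)$ because $q\le q_0<4$, beyond $R$ because $u''\ge\frac12u$. By Lemma 3 with $\omega=\sqrt3$ (note $\frac12<\frac{\pi}{2\sqrt3}$), $u\ge a\cos\frac{\sqrt3}2\ge\frac a2$ on $[r_0,r_0+\frac12]$. Hence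
$$v'(r_0)=\int_{r_0}^\infty\frac{u^2}s\,ds\ge\frac{a^2}4\cdot\frac12\cdot\frac1{r_0+\frac12}\ge\frac{a^2}{16r_0}\ge\frac{9c^2}{64r_0}\ge\frac{c^2}{8r_0}.$$

*Second, $r_0-r_1\ge\frac1{12}$.* On $[r_1,r_0]$: $v\ge\frac c2$, $u\le4c$, $q\le8$, $u\ge\frac54v\ge\frac58c$. So $u'(r)=\int_r^{r_0}u(q-1)\,ds\le28c(r_0-r)$ and $(\ln q)'\le\frac{u'}u\le45(r_0-r)$. Integrating from $r_1$ to $r_0$, $0.18<\ln\frac{3/2}{5/4}\le22.5(r_0-r_1)^2$. As $22.5/144<0.16$, the claim follows.

**Step 8: the contradiction.** On $[r_1,r_0]$, $\frac{u^3}{v^2}=q^3v\ge\frac{125}{64}\cdot\frac c2$ and $v'\ge v'(r_0)$. Since $E(r_0)<0$,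
$$\frac{m^2}2=-E(0+)\ge\int_{r_1}^{r_0}\frac{u^3v'}{3v^2}\,dr\ge\frac13\cdot\frac{125c}{128}\cdot\frac{c^2}{8r_0}\cdot\frac1{12}\ge\frac{c^3}{300r_0}\ge\frac{c^2}{60000\,r_0},$$
the last by Step 6. On the other hand Steps 5 and 4 give $\frac{m^2}2\le2c^2\delta^2\le4c^2e^{-2(r_0-9)/5}$. Therefore
$$e^{2(r_0-9)/5}\le240000\,r_0.$$
At $r_0=60$ the left side is $e^{20.4}>7\cdot10^8$ and the right side is $1.44\cdot10^7$. Since $e^{2(r-9)/5}/r$ is increasing for $r>\frac52$, the inequality fails for every $r_0\ge60$. $\square$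

## 6. The truncation at $R=66$ is inactive for small $\varepsilon$

From now on $R=66$.

**Proposition 7.** (1) For every fixed point of $S_0$, the corresponding $q=u/v$ satisfies $q<\frac12$ on $[R,\infty)$. (2) There is $\varepsilon_1\in(0,\frac18]$ such that the same holds for every fixed point of $S_\varepsilon$, $0<\varepsilon<\varepsilon_1$.

**Proof.** (1) By Lemma 5 and Proposition 6, $r_0+6<66=R$, so $q(R)<\frac12$, and $q$ decreases beyond $r_0$.

(2) We argue by compactness. Otherwise there are $\varepsilon_n\to0$, fixed points $w_n$ of $S_{\varepsilon_n}$ and $r_n\ge R$ with $q_n(r_n)\ge\frac12$. By (4.3), (4.4) and $\lambda_n:=\lambda_{\varepsilon_n}(w_n)\ge c$, $q_n=\frac{w_n}{\lambda_nv_{w_n}}\le Ce^{-(\frac23-\frac18)r}$ on $[R,\infty)$, so $(r_n)$ is bounded. By Steps 3 and 4 of Section 4, along a subsequence $w_n=S_{\varepsilon_n}(w_n)\to w$ uniformly, $S_0(w)=w$, $\lambda_n\to\lambda_0(w)$ and $r_n\to r_\infty\ge R$. Since $K_\varepsilon(r,s)$ is jointly continuous in $(\varepsilon,r)$ and $K_{\varepsilon_n}w_n^2/s\le Ce^{-4s/3}$,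 dominated convergence gives $v_{w_n}(r_n)\to v_w(r_\infty)>0$. So $q(r_\infty)\ge\frac12$ for the fixed point $w$ of $S_0$, contradicting (1). $\square$

Hence for $0\le\varepsilon<\varepsilon_1$ every fixed point gives a solution without truncation:
$$u=\int_0^\infty G(\cdot,s)\frac{u^2}v\,ds,\qquad v=\int_0^\infty K_\varepsilon(\cdot,s)\frac{u^2}s\,ds. \tag{6.1}$$

**Lemma 8.** Let $0\le\varepsilon_n<\varepsilon_1$, $\varepsilon_n\to0$, let $w_n$ be fixed points of $S_{\varepsilon_n}$ with $w_n\to w_0$ uniformly, and let $(u_n,v_n)$, $(u_0,v_0)$ be the corresponding pairs ($w_0$ is a fixed point of $S_0$ by Step 4 of Section 4). With $U_n=u_n/r$ and $U_0=u_0/r$, we have $U_n\to U_0$ in $X$.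

**Proof.** The only delicate place is the division by $r$ near $0$. Since $\lambda_{\varepsilon_n}(w_n)\to\lambda_0(w_0)$, $u_n\to u_0$ uniformly and $v_n\to v_0$ pointwise, so $g_n=u_n^2/v_n\to g_0$ pointwise. By (4.7) and dominated convergence, $\|u_n'-u_0'\|_\infty\le\int|g_n-g_0|\to0$. So $U_n(r)=\int_0^1u_n'(tr)\,dt\to U_0(r)$ uniformly on $[0,1]$. On $[1,\infty)$, $e^{r/2}|U_n-U_0|\le e^{r/2}|u_n-u_0|\to0$ uniformly, because $u_n\to u_0$ uniformly and $u_n,u_0\le Ce^{-2r/3}$. $\square$

Take now $\varepsilon_n\downarrow0$ and fixed points $w_n$ of $S_{\varepsilon_n}$. By Step 3 of Section 4, along a subsequence $w_n\to w_0$ uniformly, and Lemma 8 applies. We fix this sequence and write $U_n$, $V_n=v_n/r$, $U_0$, $V_0=v_0/r$. Note $v_0\ge c\min(r,1)$ by (4.4).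

## 7. From a sequence to an analytic family

**What is still missing.** We have a solution for each small $\varepsilon>0$, but choices made for different $\varepsilon$ may cluster at different core profiles; we know convergence only along a subsequence. The Definition asks for all small $\varepsilon$ and one limit. The first thing to try is the implicit function theorem at $(0,U_0)$. It needs the linearization $T$ there to be invertible, and nothing proved so far excludes a kernel. The way out is that the equation is *analytic*, so its solution set near $(0,U_0)$ has enough structure: if $(0,U_0)$ is a limit of solutions with $\varepsilon>0$, then it is the end of an analytic curve of them.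

A toy case: let $h(\varepsilon,\nu)=\nu^2-\varepsilon^3$ near $0\in\mathbb R^2$. Then $\partial_\nu h(0,0)=0$ and the implicit function theorem gives nothing. But $\gamma(t)=(t^2,t^3)$ lies in $\{h=0\}$, has $\varepsilon>0$ for $t>0$, and along it $\nu=\varepsilon^{3/2}$ is analytic in $\varepsilon^{1/2}$. The general fact is this.

**Curve selection lemma** (Łojasiewicz, *Ensembles semi-analytiques*, IHES 1965; see Bierstone–Milman, *Semianalytic and subanalytic sets*, Publ. IHES 67 (1988)). Let $\Omega\subset\mathbb R^k$ be an open neighborhood of $0$, let $h_1,\dots,h_p,f$ be real-analytic on $\Omega$, and let $\mathcal A=\{h_1=\dots=h_p=0,\ f>0\}\subset\Omega$. If $0\in\overline{\mathcal A\setminus\{0\}}$, there is a real-analytic $\gamma:(-1,1)\to\Omega$ with $\gamma(0)=0$ and $\gamma((0,1))\subset\mathcal A$.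

A map between Banach spaces is *real-analytic* if near each point it is the sum of a norm-convergent power series of continuous homogeneous polynomials. Example: $U\mapsto U^2$ with $(U+h)^2=U^2+2Uh+h^2$. Compositions and bounded bilinear products of analytic maps are analytic, inversion in a Banach algebra is analytic near an invertible element (Neumann series), and the implicit function theorem holds in the analytic class.

**Step 1: spaces, and the second equation.** The aim is to write $V$ as an analytic function of $(\varepsilon,U)$, also across $\varepsilon=0$. Let $\mathcal B$ be the Banach algebra of bounded Borel functions on $(0,\infty)$, and let $X_1$, $Y$ be the spaces of Borel functions with finite norms $\sup e^r|F|$, $\sup e^{2r/3}|F|$. Let $\eta=\frac16$ and, for $|\varepsilon|<\eta$, define $L_\varepsilon:X_1\to\mathcal B$ by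
$$L_\varepsilon F(r)=\frac{1+r}r\Big[\int_0^r\frac{\sinh\varepsilon s}\varepsilon\,sF\,ds+e^{\varepsilon r}\frac{\sinh\varepsilon r}\varepsilon\int_r^\infty e^{-\varepsilon s}sF\,ds\Big],\qquad B(\varepsilon,U)=L_\varepsilon(U^2).$$
For $\varepsilon\ge0$ and $U\in X$, the formula for $K_\varepsilon$ and (3.3) give
$$V_\varepsilon[U]:=\frac{e^{-\varepsilon r}}{1+r}B(\varepsilon,U)=\frac1r\int_0^\infty K_\varepsilon(r,s)\,sU^2ds=\frac{e^{-\varepsilon|\cdot|}}{4\pi|\cdot|}*U^2. \tag{7.1}$$
The factor $(1+r)e^{\varepsilon r}$ in $B=(1+r)e^{\varepsilon r}V_\varepsilon$ removes the decay of $V$, so that $B$ can be bounded below.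

*$\varepsilon\mapsto L_\varepsilon$ is analytic.* The kernel of $L_\varepsilon$ is entire in complex $\varepsilon$. For $|\varepsilon|\le\eta$, the series of $\sinh$ gives $|\sinh(\varepsilon\rho)/\varepsilon|\le\rho e^{\eta\rho}$. For $s<r$ the kernel is bounded by $\frac{(1+r)s}r\,s\,e^{\eta s}\le(1+s)s\,e^{\eta s}$. For $s>r$ it is bounded by $(1+r)s\,e^{2\eta r+\eta s}\le(1+s)^2e^{3\eta s}$. In both cases it is at most $(1+s)^2e^{s/2}$. By Cauchy's estimates its $j$-th Taylor coefficient at $\varepsilon=0$ is bounded by $\eta^{-j}(1+s)^2e^{s/2}$, and $\int_0^\infty(1+s)^2e^{s/2}e^{-s}ds<\infty$. So $\varepsilon\mapsto L_\varepsilon\in\mathcal L(X_1,\mathcal B)$ is a power series converging in norm on $(-\eta,\eta)$.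

*So is multiplication by $(1+r)e^{\varepsilon r}$ from $X_1$ to $Y$.* Since $\frac{r^j}{j!}\le\eta^{-j}e^{\eta r}$, its $j$-th coefficient has norm at most $\eta^{-j}\sup_r(1+r)e^{r/6-r/3}<\infty$.

**Step 2: the operator $J=(1-\Delta)^{-1}$ is compact from $Y$ to $X$.** This makes the linearization Fredholm. $J$ is convolution with $\frac{e^{-|z|}}{4\pi|z|}$; by (3.3) with $\varepsilon=1$, $JF=\frac1r\int G(r,s)\,sF\,ds$ on radial functions. From $e^{-\frac23|y|}\le e^{-\frac23|x|}e^{\frac23|x-y|}$ and $\int_0^\infty\rho e^{-\rho/3}d\rho=9$,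
$$|JF|\le9\|F\|_Ye^{-\frac23r}.$$
The gradient of the kernel has size $\frac{e^{-\rho}}{4\pi}(\frac1\rho+\frac1{\rho^2})$, which is integrable on $\mathbb R^3$, so $JF$ is Lipschitz with constant $C\|F\|_Y$. If $(F_n)$ is bounded in $Y$, Arzelà–Ascoli on bounded intervals gives a locally uniformly convergent subsequence of $(JF_n)$. Since $e^{r/2}e^{-2r/3}=e^{-r/6}$ makes the tails uniformly small, it converges in $X$.

**Step 3: the analytic equation.** We have $B(0,U_0)=(1+r)V_0\ge c\,(1+r)\min(1,\frac1r)\ge b_0$ for a constant $b_0>0$, so $B(0,U_0)$ is invertible in $\mathcal B$. The map $U\mapsto U^2$, $X\to X_1$, is continuous and quadratic, and $Y$ is a $\mathcal B$-module. Hence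
$$\mathcal F(\varepsilon,U)=U-J\Big[\frac{(1+r)e^{\varepsilon r}U^2}{B(\varepsilon,U)}\Big] \tag{7.2}$$
is real-analytic from a neighborhood of $(0,U_0)$ in $\mathbb R\times X$ into $X$. For $\varepsilon\ge0$, $\mathcal F(\varepsilon,U)=0$ means $U=J(U^2/V_\varepsilon[U])$. Dividing the first equation of (6.1) by $r$ and using $\frac{u^2}v=s\frac{U^2}V$, we get $\mathcal F(0,U_0)=0$ and $\mathcal F(\varepsilon_n,U_n)=0$ for large $n$. The derivative $T=D_U\mathcal F(0,U_0)$ is the identity minus $J$ composed with a bounded map $X\to Y$, that is, identity minus compact.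

**Step 4: Lyapunov–Schmidt reduction.** We now pass to finitely many variables. Let $\mathcal N=\ker T$, $d=\dim\mathcal N<\infty$, $X=\mathcal N\oplus Z$ with $Z$ closed, and let $P$ be a bounded projection of $X$ onto the range of $T$, which is closed of codimension $d$. The $z$-derivative of $P\mathcal F(\varepsilon,U_0+\nu+z)$ at $0$ is $T|_Z$, an isomorphism of $Z$ onto the range of $T$. By the analytic implicit function theorem, in suitable neighborhoods of $0$ in $\mathbb R\times\mathcal N$ and in $Z$, the equation $P\mathcal F(\varepsilon,U_0+\nu+z)=0$ holds if and only if $z=\zeta(\varepsilon,\nu)$, with $\zeta$ analytic and $\zeta(0,0)=0$. So near $(0,U_0)$ the equation $\mathcal F=0$ is equivalent to $z=\zeta(\varepsilon,\nu)$ together with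
$$h(\varepsilon,\nu):=(I-P)\mathcal F\big(\varepsilon,U_0+\nu+\zeta(\varepsilon,\nu)\big)=0,$$
where $h$ is analytic from an open neighborhood $\Omega$ of $0\in\mathbb R^{1+d}$ to $\mathbb R^d$.

**Step 5: selecting a curve.** Write $U_n-U_0=\nu_n+z_n$ with $\nu_n\in\mathcal N$, $z_n\in Z$. Both tend to $0$ by Lemma 8, so for large $n$ $z_n=\zeta(\varepsilon_n,\nu_n)$ and $h(\varepsilon_n,\nu_n)=0$. Thus $0$ lies in the closure of
$$\mathcal A=\{(\varepsilon,\nu)\in\Omega:h(\varepsilon,\nu)=0,\ \varepsilon>0\},\qquad0\notin\mathcal A.$$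
The curve selection lemma, with $f=\varepsilon$, gives an analytic $\gamma(t)=(e(t),\nu(t))$ with $\gamma(0)=0$, $h(\gamma(t))=0$ and $e(t)>0$ for $t\in(0,1)$.

**Step 6: $\varepsilon$ as the parameter.** We want one solution for *every* small $\varepsilon$. Since $e(0)=0$ and $e>0$ on $(0,1)$, $e(t)=\alpha t^N(1+t\beta(t))$ with $\alpha>0$, an integer $N\ge1$ and $\beta$ analytic near $0$. Then $\tau(t)=\alpha^{1/N}t(1+t\beta(t))^{1/N}$ is analytic near $0$, $\tau'(0)>0$, and $\tau^N=e$. For small $\varepsilon>0$ put $t(\varepsilon)=\tau^{-1}(\varepsilon^{1/N})\in(0,1)$. It is analytic in $\varepsilon^{1/N}$, $e(t(\varepsilon))=\varepsilon$, and $t(\varepsilon)\to0$. Put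
$$U_\varepsilon=U_0+\nu(t(\varepsilon))+\zeta\big(\varepsilon,\nu(t(\varepsilon))\big),\qquad V_\varepsilon=V_\varepsilon[U_\varepsilon].$$
Then for all $0<\varepsilon<\varepsilon_0$, with $\varepsilon_0$ small: $\mathcal F(\varepsilon,U_\varepsilon)=0$; $\|U_\varepsilon-U_0\|_X\to0$ as $\varepsilon\to0$; and $U_\varepsilon$ is an analytic $X$-valued function of $\varepsilon^{1/N}$ near $0$.

## 8. Proof of Theorem 1: positivity, smoothness, concentration

Set $A_\varepsilon(x)=\varepsilon^{-2}U_\varepsilon(|x|/\varepsilon)$ and $H_\varepsilon(x)=\varepsilon^{-2}V_\varepsilon(|x|/\varepsilon)$ for $0<\varepsilon<\varepsilon_0$.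

**Positivity.** Analyticity alone does not know signs, so we recover them from the integral equation. Since $B(\varepsilon,U_\varepsilon)\to B(0,U_0)$ in $\mathcal B$, after shrinking $\varepsilon_0$ we have $B(\varepsilon,U_\varepsilon)\ge\frac{b_0}2$, and $V_\varepsilon>0$ (also at $r=0$, by continuity of the convolution (7.1)). Then $U_\varepsilon=J(U_\varepsilon^2/V_\varepsilon)\ge0$. As $U_\varepsilon$ is continuous and, for $\varepsilon_0$ small, not identically $0$, and the kernel of $J$ is positive, $U_\varepsilon>0$.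

**Equation and smoothness.** We upgrade the integral equations to classical ones. As functions on $\mathbb R^3$, $U_\varepsilon$ is continuous with $|U_\varepsilon|\le Ce^{-r/2}$, and $\frac{U_\varepsilon^2}{V_\varepsilon}=\frac{(1+r)e^{\varepsilon r}U_\varepsilon^2}{B(\varepsilon,U_\varepsilon)}$ is bounded. Hence $V_\varepsilon=\frac{e^{-\varepsilon|\cdot|}}{4\pi|\cdot|}*U_\varepsilon^2$ and $U_\varepsilon=J(U_\varepsilon^2/V_\varepsilon)$ solve (2.3) in the sense of distributions. The right-hand sides $U_\varepsilon^2/V_\varepsilon$ and $U_\varepsilon^2$ are bounded, so by $L^p$ theory $U_\varepsilon,V_\varepsilon\in W^{2,p}_{loc}$ for all $p<\infty$, hence in $C^{1,\alpha}_{loc}$. Since $V_\varepsilon$ is positive and continuous, if $U_\varepsilon,V_\varepsilon\in C^{j,\alpha}_{loc}$ then both right-hand sides are in $C^{j,\alpha}_{loc}$, and Schauder theory gives $U_\varepsilon,V_\varepsilon\in C^{j+2,\alpha}_{loc}$. By induction both are $C^\infty$ on $\mathbb R^3$.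

**(i).** $U_\varepsilon\le Ce^{-r/2}$ with $C$ independent of $\varepsilon$, and $V_\varepsilon\le\frac{Ce^{-\varepsilon r}}{1+r}$ by (7.1). So $A_\varepsilon,H_\varepsilon\to0$ at infinity, and they solve (2.1) by (2.2) and (2.3).

**(ii).** $\varepsilon^2A_\varepsilon(\varepsilon y)=U_\varepsilon(|y|)\to U_0$ uniformly. Also $\varepsilon^2H_\varepsilon(\varepsilon y)=\frac{e^{-\varepsilon r}}{1+r}B(\varepsilon,U_\varepsilon)\to\frac{B(0,U_0)}{1+r}=V_0$ locally uniformly, where $r=|y|$. By (6.1) at $\varepsilon=0$ and (3.3), $U_0=J(U_0^2/V_0)$ and $V_0=\frac1{4\pi|\cdot|}*U_0^2$. Here $U_0>0$ for $r>0$, and $U_0(0)=u_0'(0)>0$. By the regularity argument above, $(U_0,V_0)$ is a smooth positive radial solution of (2.4), $U_0\not\equiv0$, $U_0=O(e^{-r/2})$, and $V_0\le\frac C{1+r}\to0$ at infinity.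

**(iii).** $\sup_{|x|\ge\delta}\varepsilon^2A_\varepsilon=\sup_{r\ge\delta/\varepsilon}U_\varepsilon\le Ce^{-\delta/(2\varepsilon)}\to0$. This proves Theorem 1. $\blacksquare$

## 9. Proof of Theorem 2: all radial core solutions, compactness, asymptotics

**Part (a): every radial core solution is one hump.** The work is to get $E<0$ without any condition at infinity. Let $(U,V)$ be a positive radial $C^2$ core solution, $u=rU$, $v=rV$. Then $v''=-rU^2<0$, $v>0$, $v(0)=0$. A positive concave function on $(0,\infty)$ is nondecreasing, and by strict concavity $v'>0$. Hence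
$$\int_0^\infty\frac{u^2}s\,ds=v'(0)-v'(\infty)<\infty. \tag{9.1}$$
By (1.3), $E'>0$. If $E(\bar r)>0$ for some $\bar r$, then $u^2\ge2E(r)\ge2E(\bar r)$ for all $r\ge\bar r$, contradicting (9.1). So $E\le0$, and by strict monotonicity $E<0$ everywhere. At critical points of $u$, then, $q=\frac uv=\frac UV>\frac32$ and $u''=u(1-q)<0$; so there is at most one, a maximum. If there were none, $u$ would be increasing, since $u'(0)=U(0)>0$, and $\int u^2/s=\infty$. So there is exactly one, $r_0$.

Beyond $r_0$, $u$ decreases, to $0$ by (9.1), and $v\ge v(r_0)$. Thus $q\to0$. Given $0<\theta<1$, $u''=(1-q)u\ge\theta^2u$ for large $r$, and Lemma 4 gives $u=O(e^{-\theta r})$, hence $U=O(e^{-\theta r})$. For $\theta\le0$ the claim follows from the case $0<\theta<1$.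

**Part (b): $\mathcal K$ is the fixed-point set of $S_0$.** Nonemptiness follows from Section 8, which shows $(U_0,V_0)\in\mathcal K$. Let now $(U,V)\in\mathcal K$.

*Integral equations.* Since $v$ is concave, $v'(\infty)=\lim v/r=\lim V=0$. Therefore $v'(r)=\int_r^\infty u^2/s\,ds$, and integrating from $0$, $v=\int_0^\infty(r\wedge s)\frac{u^2}s\,ds$. Next, $\int G(\cdot,s)\frac{u^2}v\,ds$ and $u$ both solve $-y''+y=\frac{u^2}v$, vanish at $0$ and tend to $0$ at infinity, so their difference solves $y''=y$ with the same boundary behavior and is $0$. Hence $u=\int G(\cdot,s)\frac{u^2}v\,ds$.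

*The bound $r_0<60$.* By (a) and the formula for $v$, $(u,v)$ is $\infty$-admissible, with $m=u'(0)=U(0)>0$. Proposition 6 with $R=\infty$ gives $r_0<60$ and $q<\frac12$ on $[66,\infty)$.

*From $\mathcal K$ to $\operatorname{Fix}(S_0)$.* Take $R=66$ and $w=u/u(R)$. On $[0,R]$ the bounds (4.3) follow from (4.1) and $u=\int G\frac{u^2}v$. On $[R,\infty)$, $u''\ge\frac12u$ and Lemma 4 give $w\le e^{-(r-R)/\sqrt2}\le e^{-\frac23(r-R)}$. Thus $w\in\mathcal C$. With $\lambda=u(R)$ we have $v_w=v/\lambda^2$ and $\frac w{\lambda v_w}=q$. As $q<\frac12$ on $[R,\infty)$, $g_\lambda=wq=\frac1\lambda\frac{u^2}v$. So $N(\lambda)=u(R)/\lambda=1$, hence $\lambda_0(w)=u(R)$, and $S_0(w)=u/\lambda=w$.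

*Back.* Conversely, by Proposition 7(1) a fixed point of $S_0$ satisfies (6.1) with $\varepsilon=0$. The argument of Section 8 (ii), which uses only this and (4.4), shows that it gives an element of $\mathcal K$. The two constructions are inverse to each other, and $V$ is determined by $U$.

*Compactness.* $\operatorname{Fix}(S_0)$ is closed, by continuity, and contained in the relatively compact set $S_0(\mathcal C)$, so it is compact. The map $w\mapsto U$ is continuous into $X$ by Lemma 8 with all $\varepsilon_n=0$. Hence $\{U:(U,V)\in\mathcal K\}$ is compact in $X$.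

**Part (c): asymptotics.** Analyticity in $\varepsilon^{1/N}$ is Step 6 of Section 7. The formula for $A_\varepsilon$ is $\|U_\varepsilon-U_0\|_X\to0$ with $r=|x|/\varepsilon$. Since $B(\varepsilon,U_\varepsilon)\to B(0,U_0)\ge b_0$ uniformly on $(0,\infty)$,
$$V_\varepsilon(r)=\frac{e^{-\varepsilon r}}{1+r}B(0,U_0)(1+o(1))=e^{-\varepsilon r}V_0(r)(1+o(1))$$
uniformly in $r$ (and at $r=0$ by continuity). With $r=|x|/\varepsilon$ this is the formula for $H_\varepsilon$. Finally,
$$rV_0(r)=\int_0^rs^2U_0^2\,ds+r\int_r^\infty sU_0^2\,ds\longrightarrow\int_0^\infty s^2U_0^2\,ds=\frac1{4\pi}\int_{\mathbb R^3}U_0^2=S$$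
as $r\to\infty$, because the second term is at most $\int_r^\infty s^2U_0^2\,ds$. For $|x|\ge\delta$ we have $r=|x|/\varepsilon\ge\delta/\varepsilon\to\infty$, so
$$\varepsilon H_\varepsilon(x)=\varepsilon^{-1}e^{-|x|}V_0(x/\varepsilon)(1+o(1))=\frac{e^{-|x|}}{|x|}\,rV_0(r)\,(1+o(1))=S\,\frac{e^{-|x|}}{|x|}(1+o(1))$$
uniformly on $|x|\ge\delta$. This proves Theorem 2. $\blacksquare$
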